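\title{Fr\'echet spaces on which small multiples of operators are never hypercyclic}

\begin{abstract}
Does every non-normable separable infinite dimensional Fr\'echet space admit an operator $T$ such that $\lambda T$ is hypercyclic for all $\lambda\neq0$? We show that the answer is no, even for nuclear spaces with a basis. If $\alpha_{n+1}/\alpha_n\to\infty$, then for every operator $T$ on the power series space $\Lambda_0(\alpha)$ or $\Lambda_\infty(\alpha)$ the multiples $\lambda T$ with small $|\lambda|$ have no dense orbit. The spaces of functions $\sum_n a_nz^{n!}$ holomorphic in the plane or in the disc are examples. We characterize the power series spaces of finite type that admit an operator all of whose nonzero multiples are hypercyclic, and we show that every separable Fr\'echet space without a continuous norm admits one.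
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a \emph{Fr\'echet space} is a complete metrizable locally convex space over $\mathbb C$, and an \emph{operator} on a Fr\'echet space $F$ is a continuous linear map $T:F\to F$. The operator $T$ is \emph{hypercyclic} if some orbit $\{x,Tx,T^2x,\dots\}$ is dense in $F$. Replacing $T$ by $\lambda T$ multiplies the $j$th point of each orbit by $\lambda^j$, so the set
\[
\Sigma(T)=\{\lambda\in\mathbb C\setminus\{0\}:\ \lambda T\text{ is hypercyclic}\}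
\]
records which geometric rescalings of the orbits leave room for density.

On a Banach space $\Sigma(T)$ stays away from $0$: if $|\lambda|\,\|T\|\le1$, then the orbit of $x$ under $\lambda T$ lies in the ball of radius $\|x\|$. This argument needs one norm that appears on both sides of $\|Tx\|\le C\|x\|$. On a non-normable space continuity only gives $p(Tx)\le Cq(x)$ with a seminorm $q$ that may be larger than $p$. Each iteration passes to a new seminorm and a new constant, and no geometric rate of growth comes out. In the most familiar spaces there is indeed none. The following two examples are checked with the criterion of Lemma~\ref{lem:trans}(ii), which asks for a dense subspace $E$ of vectors annihilated by powers of $T$ and a right inverse $S$ of $\lambda T$ on $E$ whose powers tend to $0$ pointwise.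

\begin{itemize}
\item Let $\omega=\mathbb C^{\mathbb N}$ with the product topology and $T(x_1,x_2,\dots)=(x_2,x_3,\dots)$. Take for $E$ the finitely supported sequences and $Sy=\lambda^{-1}(0,y_1,y_2,\dots)$. The first $n$ coordinates of $S^ny$ vanish, so $S^ny\to0$.
\item Let $H(\Omega)$, for $\Omega=\mathbb C$ or the unit disc $\mathbb D$, be the space of holomorphic functions with uniform convergence on compact sets, and $T=d/dz$. Take for $E$ the polynomials and $Sz^k=z^{k+1}/(\lambda(k+1))$. Then $S^nz^k=k!\,z^{k+n}/(\lambda^n(k+n)!)\to0$ uniformly on compact sets.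
\end{itemize}
In both cases $\Sigma(T)=\mathbb C\setminus\{0\}$. These examples suggest that normability is the only obstruction, and they make the following question of Bonet (2010), posed in \cite{scalar}, natural.

\begin{quote}
\emph{Does every non-normable separable infinite dimensional Fr\'echet space admit an operator $T$ such that $\lambda T$ is hypercyclic for all $\lambda\in\mathbb C$, $\lambda\ne0$?}
\end{quote}
It is remarked in \cite{scalar} that the most important case is that of infinite dimensional Fr\'echet Montel spaces. We show that the answer is no, also in that case.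

Let $\alpha=(\alpha_n)_{n\ge1}$ satisfy $0<\alpha_1\le\alpha_2\le\cdots$ and $\alpha_n\to\infty$, and let $r\in\{0,\infty\}$. The \emph{power series space} $\Lambda_r(\alpha)$, of finite type if $r=0$ and of infinite type if $r=\infty$, is
\[
\Lambda_r(\alpha)=\Big\{x=(x_n)_{n\ge1}:\ \|x\|_s:=\sum_n|x_n|e^{s\alpha_n}<\infty\ \text{ for all real }s<r\Big\}
\]
with the topology given by the norms $\|\cdot\|_s$, $s<r$.

\begin{theorem}\label{thm:lacunary}
Let $\alpha_{n+1}/\alpha_n\to\infty$, $r\in\{0,\infty\}$ and $F=\Lambda_r(\alpha)$. For every operator $T$ on $F$ there is $\lambda_0>0$ such that for $0<|\lambda|\le\lambda_0$ no orbit of $\lambda T$ is dense, not even weakly dense.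
\end{theorem}

Together with Proposition~\ref{prop:spaces}, applied to $\alpha_n=n!$, this gives the answer.

\begin{corollary}\label{cor:answer}
The closed subspaces of $H(\mathbb C)$ and of $H(\mathbb D)$ consisting of the functions $\sum_{n\ge1}a_nz^{n!}$ are nuclear (hence Montel), separable, infinite dimensional, non-normable Fr\'echet spaces with a basis. For every operator $T$ on one of them there is $\lambda_0>0$ such that $\lambda T$ is not hypercyclic whenever $0<|\lambda|\le\lambda_0$.
\end{corollary}

For spaces of finite type the property in question can be read off from $\alpha$.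

\begin{theorem}\label{thm:finite}
Let $0<\alpha_1\le\alpha_2\le\cdots\to\infty$. The following are equivalent:
\begin{itemize}
\item[(a)] $\Lambda_0(\alpha)$ admits an operator $T$ with $\lambda T$ hypercyclic for all $\lambda\ne0$;
\item[(a$'$)] $\Lambda_0(\alpha)$ admits an operator $T$ such that $0$ is an accumulation point of $\Sigma(T)$;
\item[(b)] there is $A>1$ such that for every $N$ there is $n$ with $\alpha_{i+1}\le A\alpha_i$ for $n\le i<n+N$.
\end{itemize}
\end{theorem}

Condition (b) asks for arbitrarily long runs along which $\alpha$ grows at most geometrically, with one ratio $A$ for all runs. It holds with $A=2$ for $\alpha_n=n$ and $\alpha_n=2^n$, and it fails for $\alpha_n=n!$. It does not require the ratios to be bounded: take $\alpha_{i+1}/\alpha_i=2$ except for $\alpha_{i+1}/\alpha_i=j$ at $i=j^2$. Its failure does not require the ratios to tend to infinity: take $\alpha_{2m-1}=\alpha_{2m}=m!$.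

Power series spaces have continuous norms, and this is no accident.

\begin{theorem}\label{thm:nonorm}
Every separable Fr\'echet space without a continuous norm admits an operator $T$ with $\lambda T$ hypercyclic for all $\lambda\ne0$. Hence every counterexample to the question has a continuous norm.
\end{theorem}

The negative results rest on one mechanism. When $\alpha$ has large gaps, continuity forces the off-diagonal part of the matrix of $T$ to be a bounded operator, with rapidly decreasing columns, for a \emph{single} norm. All the unboundedness that non-normability permits sits on the diagonal, and a diagonal operator has no dense orbit. Section~\ref{sec:functional} turns this picture into a proof: integrating one component of a resolvent over a well-chosen circle produces a functional that grows at most geometrically along every orbit. Sections~\ref{sec:lacunary} and~\ref{sec:blocks} find the circle. The positive results, in Sections~\ref{sec:shift} and~\ref{sec:omega}, are constructions of backward shift type.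

\section{Transitivity and power series spaces}\label{sec:basics}

Hypercyclicity will always be proved through the following form of Birkhoff's transitivity theorem.

\begin{lemma}\label{lem:trans}
Let $T$ be an operator on a separable Fr\'echet space $F$. Each of the following conditions implies that $T$ is hypercyclic.
\begin{itemize}
\item[(i)] There are dense sets $E_0,E_1\subset F$ such that for all $x\in E_0$, $y\in E_1$ there are $x_j\to x$ and integers $p_j\ge0$ with $T^{p_j}x_j\to y$.
\item[(ii)] There are a dense subspace $E$, a linear map $S:E\to E$ with $TS=I$ on $E$, and integers $p_j\to\infty$ such that every $x\in E$ is annihilated by some power of $T$ and $S^{p_j}y\to0$ for every $y\in E$.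
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $(V_k)$ be a countable base of nonempty open sets and $U_k=\bigcup_{p\ge0}T^{-p}(V_k)$, an open set. Given a nonempty open set $U$, pick $x\in U\cap E_0$ and $y\in V_k\cap E_1$; for large $j$ we have $x_j\in U$ and $T^{p_j}x_j\in V_k$. So $U_k$ is dense. By Baire's theorem there is a point in $\bigcap_kU_k$, and its orbit meets every $V_k$.

(ii) For $x,y\in E$ put $x_j=x+S^{p_j}y$. Then $x_j\to x$ and $T^{p_j}x_j=y$ for large $j$, so (i) applies.
\end{proof}

Let $H_s$ be the Banach space of sequences with $\|x\|_s<\infty$, and let $e_n$ be the unit vectors, so that $\|e_n\|_s=e^{s\alpha_n}$. The advantage of weighted $\ell_1$-norms is that a map need only be estimated on the $e_n$: if $b_n$ are vectors of a Banach space with $\|b_n\|\le C\|e_n\|_s$, then $Bx=\sum_nx_nb_n$ defines the unique bounded map on $H_s$ with $Be_n=b_n$, and $\|B\|\le C$. In the same way, vectors $b_n\in\Lambda_r(\alpha)$ are the images $Te_n$ under an operator $T$ on $\Lambda_r(\alpha)$ if and only if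
\begin{equation}\label{eq:cont}
\text{for each $s<r$ there are $\sigma(s)<r$ and $C_s$ with }\ \|b_n\|_s\le C_s\|e_n\|_{\sigma(s)}\ \text{ for all }n .
\end{equation}
Necessity holds because $\|\cdot\|_s$ increases with $s$, so that every continuous seminorm is dominated by a multiple of one $\|\cdot\|_\sigma$. Write $Te_n=\sum_it_{in}e_i$. Keeping one term of $\|Te_n\|_s$ in \eqref{eq:cont} gives the inequality on which all our estimates are based:
\begin{equation}\label{eq:matrix}
|t_{in}|\le C_s\,e^{\sigma(s)\alpha_n-s\alpha_i}\qquad(i,n\ge1,\ s<r).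
\end{equation}

Recall that a Fr\'echet space is \emph{Montel} if its closed bounded sets are compact. It is \emph{nuclear} if for each seminorm $p$ of a fundamental system there is a larger one $q$ such that the canonical map between the associated Banach spaces $F_q\to F_p$ has the form $x\mapsto\sum_nf_n(x)y_n$ with $\sum_n\|f_n\|\,\|y_n\|<\infty$. Nuclear Fr\'echet spaces are Montel.

\begin{proposition}\label{prop:spaces}
Let $F=\Lambda_r(\alpha)$.
\begin{itemize}
\item[(i)] $F$ is a separable, infinite dimensional, non-normable Fr\'echet space, and $(e_n)$ is a basis of $F$.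
\item[(ii)] If $\sum_ne^{-\varepsilon\alpha_n}<\infty$ for all $\varepsilon>0$, then $F$ is nuclear.
\item[(iii)] If the $\alpha_n$ are strictly increasing integers, then $x\mapsto\sum_nx_nz^{\alpha_n}$ is an isomorphism of $F$ onto the closed subspace of $H(\mathbb C)$ (for $r=\infty$) or $H(\mathbb D)$ (for $r=0$) of all functions $\sum_na_nz^{\alpha_n}$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) The norms $\|\cdot\|_{s_k}$ with $s_k\uparrow r$ define the topology, and $F=\bigcap_kH_{s_k}$ is complete because a Cauchy sequence has limits in the $H_{s_k}$ with the same coordinates. For $x\in F$ the tails $\sum_{n>m}|x_n|e^{s\alpha_n}$ tend to $0$, so $x=\sum_nx_ne_n$, uniquely because the coordinates are continuous; separability follows. If one norm defined the topology, it would be dominated by some $\|\cdot\|_s$ and would dominate every $\|\cdot\|_t$. For $s<t<r$ we would get $\|\cdot\|_t\le C\|\cdot\|_s$, and on $e_n$ this reads $e^{(t-s)\alpha_n}\le C$, which contradicts $\alpha_n\to\infty$.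

(ii) This is the Grothendieck--Pietsch criterion, which here is direct: for $s<t<r$ the inclusion $H_t\to H_s$ is $x\mapsto\sum_nx_ne_n$, the $n$th coordinate has norm $e^{-t\alpha_n}$ on $H_t$, and $\sum_ne^{-t\alpha_n}\|e_n\|_s=\sum_ne^{(s-t)\alpha_n}<\infty$.

(iii) Let $f=\sum_nx_nz^{\alpha_n}$ and $M_s(f)=\sup_{|z|\le e^s}|f(z)|$. Then $M_s(f)\le\|x\|_s$. Cauchy's estimates give $|x_n|e^{t\alpha_n}\le M_t(f)$, hence $\|x\|_s\le M_t(f)\sum_ne^{(s-t)\alpha_n}$ for $s<t<r$, and the series converges since $\alpha_n\ge n$. The subspace is closed because Taylor coefficients are continuous functionals.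
\end{proof}

The same estimates, up to a factor $e^s$, show that $x\mapsto\sum_nx_nz^{n-1}$ identifies $\Lambda_\infty(n)$ with $H(\mathbb C)$ and $\Lambda_0(n)$ with $H(\mathbb D)$. So the differentiation operator shows that Theorem~\ref{thm:lacunary} fails without a gap condition on $\alpha$.

\section{A functional of geometric growth}\label{sec:functional}

In the Banach space argument of Section~\ref{sec:intro} the whole norm grows at most like $\|T\|^j$ along orbits. Much less suffices.

\begin{lemma}\label{lem:functional}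
Let $T$ be an operator on a Fr\'echet space $F$, let $\varphi\ne0$ be a continuous linear functional on $F$ and $R>0$. If $\sup_jR^{-j}|\varphi(T^jx)|<\infty$ for each $x\in F$, then for $0<|\lambda|\le1/R$ no orbit of $\lambda T$ is weakly dense.
\end{lemma}

\begin{proof}
Fix $x$ and let $c$ be the supremum. Then $|\varphi((\lambda T)^jx)|\le c$ for all $j$, so the orbit misses the weakly open set $\{w:|\varphi(w)|>c\}$, which is nonempty because $\varphi\ne0$.
\end{proof}

If $T$ is diagonal, $Te_n=d_ne_n$, the first coordinate is such a functional, however large the other $d_n$ are. If $T$ is bounded for one of the norms $\|\cdot\|_a$, every coordinate is. The difficulty is the sum of a diagonal operator $D$ with unbounded entries and a bounded operator $K$: the entries $d_n$ make the $n$th coordinate grow like $|d_n|^j$, and $K$ feeds this growth into the first coordinate. The next example shows how to correct the first coordinate.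

\begin{example}\label{ex:rankone}
Let $F=\Lambda_r(n!)$, $\sigma<r$, $|d_n|\le n$, $|k_n|\le e^{\sigma\alpha_n}$, and
\[
Te_1=d_1e_1,\qquad Te_n=d_ne_n+k_ne_1\quad(n\ge2).
\]
Condition \eqref{eq:cont} holds with any $\sigma(s)\in(\max(s,\sigma),r)$. The coordinates $x_n$, $n\ge2$, are eigenfunctionals, so non-hypercyclicity is not in doubt; the point is to see what can be done with the first coordinate. Put $h_j(u,v)=\sum_{l=0}^{j-1}u^lv^{j-1-l}$. From $h_{j+1}(u,v)=uh_j(u,v)+v^j$ we get by induction
\[
(T^jx)_n=d_n^jx_n\ \ (n\ge2),\qquad (T^jx)_1=d_1^jx_1+\sum_{n\ge2}k_nx_nh_j(d_1,d_n).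
\]
A first attempt is an eigenfunctional $\varphi(x)=x_1+\sum_{n\ge2}\varphi_nx_n$ with $\varphi\circ T=d_1\varphi$. This requires $(d_1-d_n)\varphi_n=k_n$, which has no solution if $d_n=d_1$ and $k_n\ne0$, and gives a discontinuous $\varphi$ if $d_n$ approaches $d_1$ too fast. But the indices with $d_n$ near $d_1$ cause no fast growth and need no correction. Fix $R>2|d_1|$ and correct only the fast indices:
\[
\varphi(x)=x_1+\sum_{|d_n|>R}\frac{k_nx_n}{d_1-d_n}.
\]
The denominators exceed $R/2$ in modulus, so $\varphi$ is continuous, and $\varphi(e_1)=1$. For $|d_n|>R$ we have $h_j(d_1,d_n)+d_n^j/(d_1-d_n)=d_1^j/(d_1-d_n)$: the large power $d_n^j$ cancels. Therefore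
\[
\varphi(T^jx)=d_1^j\varphi(x)+\sum_{n\ge2,\ |d_n|\le R}k_nx_nh_j(d_1,d_n),
\]
and since $|h_j(d_1,d_n)|\le\sum_l(R/2)^lR^{j-1-l}\le2R^{j-1}$ in the last sum, $|\varphi(T^jx)|\le R^j|\varphi(x)|+2R^{j-1}\|x\|_\sigma$.
\end{example}

Separating the spectrum inside a circle from the spectrum outside is the task of the integral $\frac1{2\pi i}\oint_{|z|=R}(z-T)^{-1}dz$. On $F$ the resolvent need not exist. Formally, however, $z-T=(I-K(z-D)^{-1})(z-D)$, so that
\[
(z-T)^{-1}=(z-D)^{-1}\big(I-K(z-D)^{-1}\big)^{-1}.
\]
The second factor is a Neumann series as soon as the columns of $K$ are small compared with the distance of $z$ to the corresponding $d_n$. The first factor may be unbounded, but we need only its first component. We carry this out with a block diagonal $D$, as needed for Theorem~\ref{thm:finite}.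

Let $\mathbb N=B_1\cup B_2\cup\cdots$ be a partition into finite nonempty sets, let $\rho_l>0$, and let $X$ be the Banach space of sequences with
\[
|x|=\sum_l\rho_l\sum_{n\in B_l}|x_n|<\infty .
\]
Let $X_l=\operatorname{span}\{e_n:n\in B_l\}$ and let $P_l:X\to X_l$ be the coordinate projection; thus $x=\sum_lP_lx$ in $X$ and $|x|=\sum_l|P_lx|$. Since the weight is constant on $B_l$, the norm of a linear map $M$ on $X_l$ is the $\ell_1\to\ell_1$ norm of its matrix, the largest $\ell_1$-norm of a column.

\begin{proposition}\label{prop:resolvent}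
Let $T$ be an operator on $F=\Lambda_r(\alpha)$ with matrix $(t_{in})$, and suppose that $F\subset X$ with continuous inclusion. Let $D_l=(t_{in})_{i,n\in B_l}$, acting on $X_l$, and
\[
\kappa_l=\max_{n\in B_l}\ \sum_{j\ne l}\sum_{i\in B_j}\frac{\rho_j}{\rho_l}|t_{in}| .
\]
Suppose that $\sup_l\kappa_l<\infty$ and that $R>0$ satisfies
\begin{itemize}
\item[(i)] $R>2\|D_1\|$ and $R>8\kappa_1$;
\item[(ii)] for all $l$ and all $|z|=R$, the map $z-D_l$ is invertible and $\kappa_l\|(z-D_l)^{-1}\|\le\frac12$.
\end{itemize}
Then there is a continuous linear functional $\varphi\ne0$ on $F$ with $|\varphi(T^jx)|\le4R^j|x|$ for all $x\in F$, $j\ge0$. Consequently no orbit of $\lambda T$ is weakly dense for $0<|\lambda|\le1/R$.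
\end{proposition}

\begin{proof}
\emph{The splitting.} For $n\in B_l$ put $Ke_n=Te_n-P_lTe_n$. Then $|Ke_n|\le\kappa_l|e_n|$, so $K$ extends to a bounded map on $X$, and $|Ky|\le\kappa_l|y|$ for $y\in X_l$. Define the continuous map $D=T-K:F\to X$. We have $P_lDx=D_lP_lx$ for $x=e_n$, hence for all $x\in F$, because both sides are continuous in $x$ and the $e_n$ span a dense subspace.

\emph{The first block of the resolvent.} Let $|z|=R$ and $L(z)y=\sum_lK(z-D_l)^{-1}P_ly$ for $y\in X$. By (ii) the $l$th term has norm at most $\frac12|P_ly|$, so $\|L(z)\|\le\frac12$, and $(I-L(z))^{-1}=\sum_{m\ge0}L(z)^m$ has norm at most $2$. By (i),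
\begin{equation}\label{eq:neumann}
(z-D_1)^{-1}=\sum_{m\ge0}z^{-m-1}D_1^m,\qquad\|(z-D_1)^{-1}\|\le\frac1{R-\|D_1\|}\le\frac2R,
\end{equation}
with uniform convergence on the circle. Put
\[
Q(z)=(z-D_1)^{-1}P_1(I-L(z))^{-1}:X\to X_1,\qquad\|Q(z)\|\le\frac4R .
\]
For each $y\in X$ the map $z\mapsto Q(z)y$ is continuous on the circle. Indeed, $z\mapsto L(z)y$ is a uniformly convergent series of continuous maps. If $u(z)$ is continuous, so is $L(z)u(z)$, because $|L(z)u(z)-L(z_0)u(z_0)|\le\frac12|u(z)-u(z_0)|+|(L(z)-L(z_0))u(z_0)|$. By induction each $L(z)^my$ is continuous, and the Neumann series converges uniformly. So we may define the bounded map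
\[
Q:X\to X_1,\qquad Qy=\frac1{2\pi i}\oint_{|z|=R}Q(z)y\,dz ,
\]
an integral of a continuous function with values in a finite dimensional space.

\emph{Growth along orbits.} Let $x\in F$ and $y=zx-Dx\in X$. Then $P_ly=(z-D_l)P_lx$, so $L(z)y=\sum_lKP_lx=Kx$ and $(I-L(z))y=zx-Dx-Kx=zx-Tx$. Hence $Q(z)(zx-Tx)=(z-D_1)^{-1}P_1y=P_1x$, that is,
\[
Q(z)Tx=zQ(z)x-P_1x\qquad(x\in F).
\]
Applying this to $T^{j-1}x\in F$ and using induction on $j$, we obtain
\[
Q(z)T^jx=z^jQ(z)x-\sum_{l=0}^{j-1}z^lP_1T^{j-1-l}x .
\]
The last sum contains the vectors $T^mx$, over which we have no control, but it is a polynomial in $z$ and its integral over the circle vanishes. Thus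
\[
QT^jx=\frac1{2\pi i}\oint_{|z|=R}z^jQ(z)x\,dz,\qquad|QT^jx|\le R\cdot R^j\cdot\frac4R|x|=4R^j|x| .
\]

\emph{$Q$ does not vanish on $F$.} Let $0\ne y\in X_1\subset F$. Then
\[
Q(z)y=(z-D_1)^{-1}y+(z-D_1)^{-1}P_1\sum_{m\ge1}L(z)^my .
\]
Termwise integration in \eqref{eq:neumann} shows that the first term contributes $y$ to $Qy$. For the second, $|L(z)y|\le\kappa_1\frac2R|y|$, so $\sum_{m\ge1}|L(z)^my|\le\frac{4\kappa_1}R|y|$, and
\[
|Qy-y|\le R\cdot\frac2R\cdot\frac{4\kappa_1}R|y|=\frac{8\kappa_1}R|y|<|y| .
\]
So $Qy\neq0$. Choose a functional $\psi$ of norm $1$ on $X_1$ with $\psi(Qy)\ne0$ and put $\varphi=\psi\circ Q|_F$. The last assertion is Lemma~\ref{lem:functional}.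
\end{proof}

\begin{remark}
The map $Q(z)$ is defined on one circle only, and no analyticity of it is used. This matters: the spectra of the $D_l$ may be dense in the plane. In Example~\ref{ex:rankone}, with $B_n=\{n\}$ and $X=H_\sigma$, we have $L(z)e_n=k_n(z-d_n)^{-1}e_1$ for $n\ge2$ and $L(z)e_1=0$, so $L(z)^2=0$. If $R$ satisfies (i) and (ii), then $Q(z)x=(z-d_1)^{-1}\big(x_1+\sum_{n\ge2}k_nx_n(z-d_n)^{-1}\big)e_1$. The integral $\frac1{2\pi i}\oint(z-d_1)^{-1}(z-d_n)^{-1}dz$ is $0$ if $|d_n|<R$ and $(d_1-d_n)^{-1}$ if $|d_n|>R$. So $Qx=\varphi(x)e_1$ with the functional found there by hand.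
\end{remark}

\section{Sequences with ratios tending to infinity}\label{sec:lacunary}

\begin{proof}[Proof of Theorem~\ref{thm:lacunary}]
Let $T$ be an operator on $F$, with $\sigma(s)$ and $C_s$ as in \eqref{eq:matrix}. We apply Proposition~\ref{prop:resolvent} with $B_n=\{n\}$ and $X=H_a$ for a suitable $a<r$. Then $\rho_n=e^{a\alpha_n}$, $D_n$ is multiplication by $d_n=t_{nn}$, and
\[
\kappa_n=\sum_{i\ne n}|b_{in}|,\qquad b_{in}=e^{a\alpha_i-a\alpha_n}t_{in}.
\]

\emph{Off-diagonal entries.} In \eqref{eq:matrix} the exponent of $\alpha_n$ and the exponent of $\alpha_i$ do not match, so \eqref{eq:matrix} does not bound $T$ on any $H_a$. But for $i\ne n$ the smaller of $\alpha_i,\alpha_n$ is negligible against the larger, and only the exponent of the larger one counts. We arrange it to be negative, using \eqref{eq:matrix} once below and once above $a$. Fix $s_0<r$, put $\sigma_0=\sigma(s_0)$, and choose $\sigma_0<a<s<r$.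

For $i<n$, inequality \eqref{eq:matrix} with $s_0$ gives
\[
|b_{in}|\le C_{s_0}e^{(a-s_0)\alpha_i-(a-\sigma_0)\alpha_n}\le C_{s_0}e^{|a-s_0|\alpha_{n-1}-(a-\sigma_0)\alpha_n}\le C_{s_0}e^{-(a-\sigma_0)\alpha_n/2}
\]
for all large $n$, since $\alpha_{n-1}/\alpha_n\to0$. For $i>n$, inequality \eqref{eq:matrix} with $s$ gives
\[
|b_{in}|\le C_se^{-(s-a)\alpha_i+(\sigma(s)-a)\alpha_n}\le C_se^{-(s-a)\alpha_i+|\sigma(s)-a|\alpha_{i-1}}\le C_se^{-(s-a)\alpha_i/2}
\]
for all large $i$. Only finitely many pairs $i\ne n$ are left over, so there are $M,\gamma>0$ with $|b_{in}|\le Me^{-\gamma\alpha_{\max(i,n)}}$ for all $i\ne n$. There are $2(m-1)$ such pairs with $\max(i,n)=m$, and $\alpha_m\ge c2^m$ for some $c>0$ because the ratios are eventually at least $2$. Hence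
\[
\sum_n\kappa_n\le2M\sum_m(m-1)e^{-\gamma\alpha_m}<\infty .
\]

\emph{The circle.} Nothing comparable holds for the diagonal: $d_n=n$, for instance, defines an operator on $F$. But $\|(z-D_n)^{-1}\|=|z-d_n|^{-1}$ depends only on the distance from $z$ to $d_n$, and summability of $\kappa_n$ leaves room for a circle that keeps the required distance from all $d_n$ at once. The set
\[
Z=\bigcup_n\big[\,|d_n|-2\kappa_n,\ |d_n|+2\kappa_n\,\big]
\]
has Lebesgue measure at most $4\sum_n\kappa_n<\infty$, so there is $R\notin Z$ with $R>2|d_1|$ and $R>8\kappa_1$. For $|z|=R$ we have $|z-d_n|\ge\big|R-|d_n|\big|>2\kappa_n\ge0$. Thus $z\ne d_n$ and $\kappa_n|z-d_n|^{-1}\le\frac12$. Proposition~\ref{prop:resolvent} applies, and the theorem holds with $\lambda_0=1/R$.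
\end{proof}

\section{Finite type: blocks of bounded length}\label{sec:blocks}

The implication (a)$\Rightarrow$(a$'$) of Theorem~\ref{thm:finite} is immediate. In this section we assume that (b) fails and show that (a$'$) fails. Large gaps now occur with bounded spacing, not at every step, so the matrix of $T$ is close to a block diagonal one with blocks of bounded size. The new difficulty is that the resolvent of a matrix is not controlled by the distance to the spectrum alone: for $M=\begin{pmatrix}0&m\\0&0\end{pmatrix}$ the inverse $(z-M)^{-1}$ has the entry $m/z^2$. The norm of the matrix has to enter.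

\begin{lemma}\label{lem:matrix}
Let $M$ be a complex $\nu\times\nu$ matrix, $\nu\le N$, with its $\ell_1\to\ell_1$ norm. Let $R>0$, $0<\eta\le1$, and suppose $\big||\mu|-R\big|\ge\eta$ for every eigenvalue $\mu$ of $M$. Then for $|z|=R$
\[
\|(z-M)^{-1}\|\le
\begin{cases}
2/R&\text{if }\|M\|\le R/2,\\
N(1+3\|M\|)^N\eta^{-N}&\text{if }\|M\|>R/2.
\end{cases}
\]
\end{lemma}

\begin{proof}
The first case is the Neumann series, as in \eqref{eq:neumann}. For the second, $|\det(z-M)|=\prod_\mu|z-\mu|\ge\eta^\nu\ge\eta^N$, with eigenvalues counted by multiplicity. The entries of the adjugate of $z-M$ are minors of order $\nu-1$. A determinant is bounded by the product of the $\ell_1$-norms of its columns, since every term of the Leibniz expansion occurs in the expanded product. Each column of $z-M$ has $\ell_1$-norm at most $R+\|M\|<3\|M\|$. So the entries of the adjugate are at most $(1+3\|M\|)^N$, and a column has at most $N$ of them.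
\end{proof}

The second bound does not depend on $R$. This is what allows us to choose $R$ last.

\begin{proof}[Proof that (a$'$) fails if (b) fails]
Let $T$ be an operator on $F=\Lambda_0(\alpha)$. In \eqref{eq:matrix} all $\sigma(s)$ are negative. Taking $s=-1$ and $\delta=\min(1,|\sigma(-1)|)/4\in(0,\frac14]$, and then $s=-\varepsilon$, we obtain
\begin{equation}\label{eq:two}
|t_{in}|\le Ce^{\alpha_i-4\delta\alpha_n},\qquad|t_{in}|\le C'_\varepsilon e^{\varepsilon\alpha_i}\quad(\varepsilon>0).
\end{equation}
The first bound makes $t_{in}$ small when $\alpha_i\le\delta\alpha_n$. This tells us which gaps are large enough for this $T$, and it is the reason why the blocks are chosen after $T$.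

\emph{The blocks.} Let $A=1/\delta\ge4$. Since (b) fails, there is $N$ such that among any $N$ consecutive ratios $\alpha_{i+1}/\alpha_i$ one exceeds $A$. Cut $\mathbb N$ after each $i$ with $\alpha_{i+1}/\alpha_i>A$. This gives consecutive blocks $B_1,B_2,\dots$; a block contains at most $N-1$ consecutive ratios, all at most $A$, so it has at most $N$ elements. Put $\beta_l=\min_{n\in B_l}\alpha_n$ and $G=A^N$. Then
\begin{equation}\label{eq:blocks}
\beta_l\le\alpha_n\le G\beta_l\ \ (n\in B_l),\qquad\alpha_i\le\delta\beta_l\le\tfrac14\beta_l\ \ (i\in B_j,\ j<l),\qquad\beta_l\ge4^{l-1}\beta_1 .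
\end{equation}
Take $\rho_l=e^{-\delta\beta_l}$. For $n\in B_l$ we have $\rho_l\le e^{-\delta\alpha_n/G}$, so $|x|\le\|x\|_{-\delta/G}$ and $F\subset X$ continuously.

\emph{Entries outside the blocks.} Let $i\in B_j$, $n\in B_l$, $j\ne l$, and $b_{in}=e^{-\delta\beta_j+\delta\beta_l}t_{in}$. If $j<l$, then $\alpha_i\le\delta\alpha_n$, so the first bound in \eqref{eq:two} gives $|t_{in}|\le Ce^{-3\delta\alpha_n}\le Ce^{-3\delta\beta_l}$ and $|b_{in}|\le Ce^{-2\delta\beta_l}$. If $j>l$, the second bound with $\varepsilon=\delta/(4G)$ gives $|t_{in}|\le C'_\varepsilon e^{\delta\beta_j/4}$; as $\beta_l\le\beta_j/4$, we get $|b_{in}|\le C'_\varepsilon e^{-\delta\beta_j/2}$. In both cases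
\[
|b_{in}|\le Me^{-\delta\beta_{\max(j,l)}/2}\le Me^{-\delta\beta_l/4}e^{-\delta\beta_j/4}
\]
for a constant $M$. Summing over $i\notin B_l$, we find
\[
\kappa_l\le M'e^{-\delta\beta_l/4},\qquad M'=MN\sum_je^{-\delta\beta_j/4}<\infty .
\]

\emph{The diagonal blocks.} By the second bound in \eqref{eq:two} with $\varepsilon=\delta/(8NG)$, and by \eqref{eq:blocks}, $\|D_l\|\le NC'_\varepsilon e^{\delta\beta_l/(8N)}$. Put $\theta_l=N(1+3\|D_l\|)^N2^{lN}$. Then $\theta_l\le M''2^{lN}e^{\delta\beta_l/8}$ for a constant $M''$, so
\[
\kappa_l\theta_l\le M'M''\,2^{lN}e^{-\delta\beta_l/8}\longrightarrow0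
\]
because $\beta_l\ge4^{l-1}\beta_1$. Choose $l_0\ge2$ with $\kappa_l\theta_l\le\frac12$ for $l\ge l_0$.

\emph{The circle.} Let $Z$ be the union of the intervals $[\,|\mu|-2^{-l},|\mu|+2^{-l}]$, where $l\ge1$ and $\mu$ runs over the eigenvalues of $D_l$. Its measure is at most $\sum_lN\cdot2\cdot2^{-l}=2N$. Choose $R\notin Z$ with $R>2\max_{l<l_0}\|D_l\|$ and $R>8\sup_l\kappa_l$. Hypothesis (i) of Proposition~\ref{prop:resolvent} holds because $l_0\ge2$. For (ii) apply Lemma~\ref{lem:matrix} to $D_l$ with $\eta=2^{-l}$. If $\|D_l\|\le R/2$, then $\kappa_l\|(z-D_l)^{-1}\|\le2\kappa_l/R\le\frac12$. If $\|D_l\|>R/2$, then $l\ge l_0$ by the choice of $R$, and $\kappa_l\|(z-D_l)^{-1}\|\le\kappa_l\theta_l\le\frac12$. By Proposition~\ref{prop:resolvent}, $\lambda T$ is not hypercyclic for $0<|\lambda|\le1/R$, so $0$ is not an accumulation point of $\Sigma(T)$.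
\end{proof}

\begin{remark}
The estimate $\kappa_l\theta_l\to0$ uses both hypotheses. The bound $N$ on the block size keeps the power in $\theta_l$ fixed. Finite type makes $\|D_l\|$ grow more slowly than $e^{\varepsilon\beta_l}$ for every $\varepsilon>0$; on $\Lambda_\infty(\alpha)$ this is false, since $e_n\mapsto e^{c\alpha_n}e_n$ is an operator for each $c>0$. For blocks of size one the norm of $D_l$ plays no role, which is why Theorem~\ref{thm:lacunary} covers both types.
\end{remark}

\section{Finite type: a weighted shift along long runs}\label{sec:shift}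

We prove (b)$\Rightarrow$(a) in Theorem~\ref{thm:finite}. Two features of $\Lambda_0(\alpha)$ are used. First, $\|e_n\|_s\le1$ for all $n$ and $s<0$. Second, a step from $e_{i+1}$ to $e_i$ with $\alpha_{i+1}\le A\alpha_i$ may carry a large weight $e^{\varepsilon\alpha_i}$, provided that $\varepsilon\to0$ along the sequence.

The simplest case is $\alpha_{i+1}\le A\alpha_i$ for all $i$. Put $Te_1=0$ and $Te_{i+1}=e^{\sqrt{\alpha_i}}e_i$. For $s<0$ we have $\|Te_{i+1}\|_s=e^{\sqrt{\alpha_i}+s\alpha_i}\le Ce^{s\alpha_i/2}\le C\|e_{i+1}\|_{s/(2A)}$, so \eqref{eq:cont} holds. With $Se_i=\lambda^{-1}e^{-\sqrt{\alpha_i}}e_{i+1}$ we get $\|S^pe_q\|_s\le\prod_{i=q}^{q+p-1}|\lambda|^{-1}e^{-\sqrt{\alpha_i}}\to0$, and Lemma~\ref{lem:trans}(ii) applies to $\lambda T$.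

In general large weights are available only inside the runs. A shift has to pass through all basis vectors, and a step across a gap must carry a very small weight, by the first bound in \eqref{eq:two}. There may be many indices outside the runs, so we reorder the basis: between two windows taken from runs we insert a single outside index. Then only $2j$ expensive steps precede the $j$th window, and a window of length $4j^2$ repays them.

\begin{proof}[Proof of (b)$\Rightarrow$(a)]
Let $A$ be as in (b). Runs of any length $N$ exist arbitrarily far out: drop the first $m$ terms of a run of length $N+m$. Put $N_j=4j^2$ and $L_j=\sum_{l\le j}(N_l+2)$. Choose inductively windows $W_j=\{n_j,\dots,n_j+N_j\}$ with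
\[
\alpha_{i+1}\le A\alpha_i\ \ (n_j\le i<n_j+N_j),\qquad n_1\ge2,\qquad n_{j+1}\ge n_j+N_j+2,\qquad\alpha_{n_j}\ge L_j .
\]
The $j$ numbers $1$ and $n_l+N_l+1$ $(l<j)$ lie outside all windows and below $n_j$. So the complement of $\bigcup_jW_j$ is infinite, and its increasing enumeration $c_1<c_2<\cdots$ satisfies $c_j<n_j$. Let $u_1,u_2,\dots$ be the basis vectors $e_n$ with indices in the order
\[
c_1,\ W_1,\ c_2,\ W_2,\ c_3,\ \dots\qquad(\text{each }W_j\text{ increasingly}).
\]
Since $W_l$ has $N_l+1$ elements, the last element of $W_j$ has position $L_j$. Define $Tu_1=0$ and $Tu_{q+1}=w_qu_q$, where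
\[
w_q=\begin{cases}
e^{\alpha_i/j}&\text{if }u_q=e_i,\ u_{q+1}=e_{i+1}\text{ with }i,i+1\in W_j\ \ (\text{inner step}),\\
e^{-\alpha_m}&\text{otherwise, where }u_{q+1}=e_m\ \ (\text{junction}).
\end{cases}
\]

\emph{Continuity.} Let $s<0$. For an inner step in $W_j$ with $j\ge2/|s|$,
\[
\|Te_{i+1}\|_s=e^{(1/j+s)\alpha_i}\le e^{s\alpha_i/2}\le e^{s\alpha_{i+1}/(2A)}=\|e_{i+1}\|_{s/(2A)},
\]
and only finitely many inner steps have $j<2/|s|$. At a junction, $\|Te_m\|_s=e^{-\alpha_m}\|u_q\|_s\le\|e_m\|_{-1}$. So \eqref{eq:cont} holds with $\sigma(s)=\max(s/(2A),-1)<0$.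

\emph{Products of weights.} Let $\pi_q=\prod_{l<q}w_l$. Suppose $L_j-j^2\le q\le L_j$. Then $u_q=e_{n_j+k}$ with $3j^2\le k\le4j^2$. The junctions among the steps $l<q$ have $u_{l+1}=e_m$ with $m\in\{c_2,\dots,c_j,n_1,\dots,n_j\}$; there are fewer than $2j$ of them, and $\alpha_m\le\alpha_{n_j}$ because $m\le n_j$. The $k$ inner steps in $W_j$ have weights at least $e^{\alpha_{n_j}/j}$, and all other inner weights are at least $1$. Hence
\begin{equation}\label{eq:product}
\log\pi_q\ge-2j\alpha_{n_j}+\frac kj\alpha_{n_j}\ge j\alpha_{n_j}\ge jL_j\ge jq\qquad(L_j-j^2\le q\le L_j).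
\end{equation}

\emph{Hypercyclicity.} Fix $\lambda\ne0$. Let $E=\operatorname{span}\{u_q\}$, a dense subspace whose elements are annihilated by powers of $T$, and let $Su_q=(\lambda w_q)^{-1}u_{q+1}$, so that $(\lambda T)S=I$ on $E$. Put $p_j=L_j-j^2\ge3j^2$. For fixed $q$ and $j^2\ge q$ the position $q+p_j$ lies in the range of \eqref{eq:product}, so $\pi_{q+p_j}\ge e^{jp_j}$ and, for $s<0$,
\[
\|S^{p_j}u_q\|_s=\frac{\pi_q}{|\lambda|^{p_j}\pi_{q+p_j}}\|u_{q+p_j}\|_s\le\pi_q\Big(\frac{e^{-j}}{|\lambda|}\Big)^{p_j}\longrightarrow0\qquad(j\to\infty).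
\]
By Lemma~\ref{lem:trans}(ii), $\lambda T$ is hypercyclic. The operator $T$ does not depend on $\lambda$. This completes the proof of Theorem~\ref{thm:finite}.
\end{proof}

\section{Spaces without a continuous norm}\label{sec:omega}

The plan for Theorem~\ref{thm:nonorm} is to split off a copy of $\omega$, on which the backward shift works, and to let the coordinates that the shift discards flow into the complement.

\begin{lemma}\label{lem:split}
A separable Fr\'echet space $F$ without a continuous norm is isomorphic to $G\times\omega$ for a separable Fr\'echet space $G$.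
\end{lemma}

\begin{proof}
Let $p_0\le p_1\le\cdots$ define the topology. The kernels $\ker p_k$ decrease, are nonzero, and have intersection $\{0\}$, so they are not eventually constant. After passing to a subsequence, $\ker p_{k+1}\subsetneq\ker p_k$. Take $y_k\in\ker p_k\setminus\ker p_{k+1}$. On the span of $y_0,\dots,y_k$ the seminorm $p_{k+1}$ is a norm: if $\sum_ia_iy_i\in\ker p_{k+1}$ and $i$ is minimal with $a_i\ne0$, then $y_i\in\ker p_{i+1}$, which is false. On this finite dimensional space the functional with value $1$ at $y_k$ and $0$ at $y_i$ $(i<k)$ is bounded by a multiple of $p_{k+1}$, and the Hahn--Banach theorem extends it to $\varphi_k$ on $F$ with the same bound. For $i>k$ we have $y_i\in\ker p_{k+1}$, hence $\varphi_k(y_i)=0$. So $\varphi_k(y_i)=\delta_{ki}$.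

Since $p_j(y_k)=0$ for $k\ge j$, the series $Ja=\sum_ka_ky_k$ converges for every $a\in\omega$, and $p_j(Ja)\le\sum_{k<j}|a_k|p_j(y_k)$. So $J:\omega\to F$ is continuous, as is $\Phi:F\to\omega$, $\Phi x=(\varphi_k(x))_k$, and $\Phi J=I$. With $G=\ker\Phi$, the map $x\mapsto(x-J\Phi x,\Phi x)$ is an isomorphism $F\to G\times\omega$ with inverse $(g,a)\mapsto g+Ja$. The closed subspace $G$ of the separable metrizable space $F$ is a separable Fr\'echet space.
\end{proof}

To see what is needed on $G$, let $G=\mathbb C^2$, $g=(1,0)$, $A(x_1,x_2)=(0,x_1)$, and $T(x,y)=(Ax+y_1g,\ (y_2,y_3,\dots))$. This is the backward shift on $\omega$ with coordinates in the order $x_2,x_1,y_1,y_2,\dots$ What makes it work is that $A$ forgets the initial vector ($A^2=0$) and that $g,Ag$ span $G$. In general $A$ cannot be dispensed with: a continuous linear map from $\omega$ to a Banach space depends on finitely many coordinates, so it has finite rank. For general $G$ we replace nilpotence by decay of $A^m$ faster than any geometric rate, and we build $A$ as a weighted forward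 shift $x\mapsto\sum_ic_if_i(x)x_{i+1}$ along a biorthogonal system. For continuity we take the $f_i$ dominated by one seminorm $q_k$. Such functionals see nothing of $\ker q_k$, so we treat the layers between $\ker q_{k-1}$ and $\ker q_k$ one at a time, with one shift $A_k$ and one generator $g_k$ for each.

\begin{lemma}\label{lem:A}
Let $G$ be a separable Fr\'echet space with defining seminorms $q_1\le q_2\le\cdots$, and let $N_0=G$, $N_k=\ker q_k$. There are an operator $A$ on $G$ and vectors $g_k\in N_{k-1}$ $(k\ge1)$ such that $\lambda^mA^mx\to0$ as $m\to\infty$ for all $x\in G$, $\lambda\in\mathbb C$, and $E=\operatorname{span}\{A^mg_k:m\ge0,\ k\ge1\}$ is dense in $G$.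
\end{lemma}

\begin{proof}
\emph{Biorthogonal systems.} Fix $k$. Go through a countable dense subset of $N_{k-1}$ and discard each vector that lies in the sum of $N_k$ and the span of the earlier ones. There remains an empty, finite or infinite sequence $(z_{k,i})_i$, linearly independent modulo $N_k$, with $\operatorname{span}\{z_{k,i}\}_i+N_k$ dense in $N_{k-1}$. Define inductively
\[
x_{k,i}=z_{k,i}-\sum_{l<i}f_{k,l}(z_{k,i})x_{k,l}
\]
and a functional $f_{k,i}$ on $G$, bounded by a multiple of $q_k$, with $f_{k,i}(x_{k,i})=1$ and $f_{k,i}(x_{k,l})=0$ for $l<i$. It exists by the Hahn--Banach theorem, because $x_{k,1},\dots,x_{k,i}$ is a basis of the span of $z_{k,1},\dots,z_{k,i}$, on which $q_k$ is a norm. If $f_{k,l}(x_{k,m})=\delta_{lm}$ for $l,m<i$, then $f_{k,l}(x_{k,i})=f_{k,l}(z_{k,i})-f_{k,l}(z_{k,i})=0$ for $l<i$. So $f_{k,i}(x_{k,l})=\delta_{il}$ for all $i,l$. Dividing $f_{k,i}$ and multiplying $x_{k,i}$ by the same constant, we may assume $|f_{k,i}|\le q_k$.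

\emph{The operator.} Choose $0<c_{k,i}\le2^{-i}$ with $c_{k,i}q_j(x_{k,i+1})\le2^{-i}$ for all $j\le k+i$, and let
\[
A_kx=\sum_ic_{k,i}f_{k,i}(x)x_{k,i+1},
\]
summed over those $i$ for which $x_{k,i+1}$ exists. For $i\ge j-k$ the $i$th term has $q_j$-seminorm at most $2^{-i}q_k(x)$. So the series converges and $q_j(A_kx)\le B_{jk}q_k(x)$ with constants $B_{jk}$. Moreover
\begin{equation}\label{eq:layers}
A_k(G)\subset N_{k-1},\qquad A_k(N_k)=\{0\},
\end{equation}
since $N_{k-1}$ is closed and $|f_{k,i}|\le q_k$. In particular $q_j(A_kx)=0$ for $k>j$, so $A=\sum_kA_k$ converges pointwise and $q_j(Ax)\le\sum_{k\le j}B_{jk}q_k(x)$. Thus $A$ is an operator.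

\emph{Powers of $A_k$.} By biorthogonality $A_kx_{k,i}=c_{k,i}x_{k,i+1}$, or $0$ if $x_{k,i+1}$ does not exist. Hence $A_k^mx=\sum_ic_{k,i}\cdots c_{k,i+m-1}f_{k,i}(x)x_{k,i+m}$. Let $k\le j\le m$. Then $c_{k,i+m-1}q_j(x_{k,i+m})\le2^{-i}$, and the remaining $m-1$ factors have product at most $2^{-(1+\cdots+(m-1))}$. So $q_j(A_k^mx)\le2^{-m(m-1)/2}q_k(x)\le2^{-m(m-1)/2}q_j(x)$. For the finitely many pairs $k\le j$, $m<j$ we have $q_j(A_k^mx)\le B_{jk}^mq_j(x)$. So there is $C_j\ge1$ with
\begin{equation}\label{eq:powers}
q_j(A_k^mx)\le C_j2^{-m(m-1)/2}q_j(x)\qquad(k\le j,\ m\ge0).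
\end{equation}

\emph{Powers of $A$.} Fix $j$ and put $U=A_1+\cdots+A_j$. By \eqref{eq:layers}, $Ay-Uy\in N_j$ for all $y$, and $U$ vanishes on $N_j$. If $A^mx-U^mx\in N_j$, then $UA^mx=U^{m+1}x$, and so $A^{m+1}x-U^{m+1}x\in N_j$. Hence $q_j(A^mx)=q_j(U^mx)$ for all $m$. Again by \eqref{eq:layers}, $A_kA_l=0$ for $l>k$, since $N_{l-1}\subset N_k$. So in the expansion of $U^m$ only the monotone words survive:
\[
U^m=\sum_{m_1+\cdots+m_j=m}A_j^{m_j}\cdots A_1^{m_1}.
\]
There are at most $(m+1)^j$ terms, and $\sum_im_i^2\ge m^2/j$ by the Cauchy--Schwarz inequality. With \eqref{eq:powers},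
\[
|\lambda|^mq_j(A^mx)\le|\lambda|^m(m+1)^jC_j^{\,j}\,2^{-(m^2/j-m)/2}q_j(x)\longrightarrow0 .
\]

\emph{Density.} Let $g_k=x_{k,1}$, or $g_k=0$ if the $k$th sequence is empty. By \eqref{eq:layers}, the $A_l$ with $l\le k$ vanish on $N_k$ and those with $l>k$ map into $N_k$, so $A(N_k)\subset N_k$. The $A_l$ with $l<k$ vanish at $x_{k,i}\in N_{k-1}$, so $Ax_{k,i}\in A_kx_{k,i}+N_k$. By induction, $A^mg_k\in c_{k,1}\cdots c_{k,m}x_{k,m+1}+N_k$ whenever $x_{k,m+1}$ exists. Hence $E+N_k$ contains $\operatorname{span}\{x_{k,i}\}_i+N_k$, which is dense in $N_{k-1}$. Given $v\in G$, $j$ and $\varepsilon>0$, put $v_0=v$ and write successively $v_{k-1}=u_k+v_k+\epsilon_k$ for $k=1,\dots,j$, with $u_k\in E$, $v_k\in N_k$, $q_j(\epsilon_k)<\varepsilon/j$. Then $v-\sum_ku_k=v_j+\sum_k\epsilon_k$ and $q_j(v_j)=0$, so $q_j(v-\sum_ku_k)<\varepsilon$.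
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nonorm}]
Since $\omega^{\mathbb N}=\mathbb C^{\mathbb N\times\mathbb N}\cong\omega$, Lemma~\ref{lem:split} allows us to take $F=G\times\omega^{\mathbb N}$, with elements $(x;y_1,y_2,\dots)$, $x\in G$, $y_i\in\omega$. Let $A$, $g_k$, $E$ be as in Lemma~\ref{lem:A}. The condition $g_k\in N_{k-1}$ gives $q_j(g_k)=0$ for $k>j$, so $\Gamma a=\sum_ka_kg_k$ converges for every $a\in\omega$ and defines a continuous linear map $\Gamma:\omega\to G$. Define the operator
\[
T(x;y_1,y_2,\dots)=(Ax+\Gamma y_1;\ y_2,y_3,\dots).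
\]
By induction on $n$,
\[
T^n(x;y_1,y_2,\dots)=\Big(A^nx+\sum_{i=1}^nA^{n-i}\Gamma y_i;\ y_{n+1},y_{n+2},\dots\Big).
\]

Fix $\lambda\ne0$. We verify condition (i) of Lemma~\ref{lem:trans} for $\lambda T$. Let $E_0$ be the dense set of all $(x;y)$ with $y_i=0$ for all large $i$, and let $E_1=E\times\omega^{\mathbb N}$. Take $(x;y)\in E_0$ with $y_i=0$ for $i>I$, and $(x';y')\in E_1$. Collecting the coefficients of $x'\in E$ by powers of $A$, we write $x'=\sum_{m=0}^{\mu-1}A^m\Gamma a_m$ with $a_m\in\omega$. For $n>I+\mu$ we store the data of the target far out in $\omega^{\mathbb N}$: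
\[
y^{(n)}_i=y_i\ \ (i\le n-\mu),\qquad y^{(n)}_{n-m}=\lambda^{-n}a_m\ \ (0\le m<\mu),\qquad y^{(n)}_{n+i}=\lambda^{-n}y'_i\ \ (i\ge1).
\]
For each $i$ we have $y^{(n)}_i=y_i$ once $n\ge i+\mu$, so $(x;y^{(n)})\to(x;y)$, however large the factors $\lambda^{-n}$ are. Moreover
\[
(\lambda T)^n(x;y^{(n)})=\Big(\lambda^nA^nx+\sum_{i\le I}\lambda^i\,\lambda^{n-i}A^{n-i}\Gamma y_i+x';\ y'\Big)\longrightarrow(x';y')
\]
by the decay of $\lambda^mA^m$ in Lemma~\ref{lem:A}. So $\lambda T$ is hypercyclic for every $\lambda\ne0$.
\end{proof}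

Since all large $n$ are admissible in this proof, $\lambda T$ is even mixing: for nonempty open sets $U,V$ the set $(\lambda T)^n(U)$ meets $V$ for all large $n$.

\begin{thebibliography}{1}
\bibitem{scalar}
\emph{On Scalar Multiples of Hypercyclic Operators on Non-normable and Separable Fr\'echet Spaces},
\texttt{https://journals.udsm.ac.tz/\allowbreak index.php/\allowbreak tjs/\allowbreak article/\allowbreak download/\allowbreak 8163/\allowbreak 6274/\allowbreak 20606}.
\end{thebibliography}
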